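
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Vector bundles on quotients of linear representations\\ that are not stably trivial}


\begin{abstract}
Let a reductive group $G$ act linearly on a finite-dimensional complex vector space $V$. Must every vector bundle on the categorical quotient $V/\!\!/G$ be stably trivial, or even trivial? We show that the answer to both questions is no. For $\mathrm{SL}_2$ acting on a vector and a binary cubic, the quotient is the threefold $y^2=x^3+zw^2$, and we construct on it rank $2$ bundles $P_\lambda$, $\lambda\in\mathbb C$, no two of which are stably isomorphic. They are separated by a homomorphism $K_0\to\mathbb C$, which compares two trivializations of a bundle over a Whitney umbrella and reads off a second-order term at the pinch point. We also show that every rank $r$ bundle on every $d$-dimensional quotient $V/\!\!/G$ is trivial if and only if $d\le2$ or $r=1$.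
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}
The base field is $\mathbb C$. Let $G$ be a reductive algebraic group and $V$ a finite-dimensional rational representation of $G$. The categorical quotient $V/\!\!/G$ is the affine variety with coordinate ring $\mathbb C[V]^G$; write $\pi:V\to V/\!\!/G$ for the quotient morphism. An (algebraic) vector bundle $\mathcal E$ on a variety $Y$ is \emph{stably trivial} if $\mathcal E\oplus\mathcal E_0$ is trivial for some trivial bundle $\mathcal E_0$. The following question is posed in \cite{GVB}: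

\begin{quote}
\emph{Is every vector bundle on $V/\!\!/G$ stably trivial, or even trivial?}
\end{quote}

There are good reasons to expect a positive answer. The grading of $\mathbb C[V]^G$ makes $V/\!\!/G$ a cone, which a $\mathbb C^*$-action contracts to its vertex. If the quotient is an affine space, all bundles on it are trivial by the Quillen--Suslin theorem. Line bundles on $V/\!\!/G$ are always trivial, as we shall see in Section~\ref{sec:table}. Most suggestively, there is the theorem of Bass--Haboush and Thomason that every $G$-vector bundle $\mathcal V$ on $V$ is stably trivial: there are finite-dimensional $G$-modules $M,M'$ and a $G$-isomorphism $\mathcal V\oplus(M\times V)\cong M'\times V$.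

Let us see what that theorem says about a bundle $\mathcal E$ on $V/\!\!/G$. Put $A=\mathbb C[V]^G$ and let $P$ be the projective $A$-module of sections of $\mathcal E$. Applying the theorem to $\pi^*\mathcal E$ and taking $G$-invariant sections gives
\[
P\;\oplus\;(\mathbb C[V]\otimes M)^G\;\cong\;(\mathbb C[V]\otimes M')^G ,
\]
because $(\mathbb C[V]\otimes_AP)^G=P$ (this is clear for $P$ free, hence holds for direct summands of free modules). If $G$ acted trivially on $M$ and $M'$, then $P$ would be stably free. But in general the modules of covariants $(\mathbb C[V]\otimes M)^G$ are not even projective. For $G=\{\pm1\}$ acting on $\mathbb C^2$ by scalars and $M$ the sign character, one gets the odd polynomials as a module over the even ones: it has rank $1$ but needs two generators at the origin. So this argument does not decide the question.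

\subsection{Results}
\begin{theorem}\label{thm:main}
Let $G=\mathrm{SL}_2$ and $V=\mathbb C^2\oplus S^3(\mathbb C^2)^*$. Then
\[
\mathbb C[V]^G\;\cong\; A:=\mathbb C[x,y,z,w]/(y^2-x^3-zw^2).
\]
There are projective $A$-modules $P_\lambda$ of rank $2$, $\lambda\in\mathbb C$, and a group homomorphism $\rho:K_0(A)\to(\mathbb C,+)$ with
\[
\rho([A])=0,\qquad \rho([P_\lambda])=2\lambda .
\]
Hence $P_\lambda$ is not stably free for $\lambda\neq0$. Moreover, if $\lambda\ne\lambda'$, then $P_\lambda\oplus A^m\not\cong P_{\lambda'}\oplus A^m$ for all $m\ge0$.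
\end{theorem}

Vector bundles on $\operatorname{Spec}A$ correspond to finitely generated projective $A$-modules, and stably trivial bundles to stably free modules. So Theorem~\ref{thm:main} answers both questions negatively. The next theorem determines for which dimensions and ranks such examples exist.

\begin{theorem}\label{thm:table}
Let $d\ge0$ and $r\ge1$. The statement ``every rank $r$ bundle on every $d$-dimensional $V/\!\!/G$ is trivial'' holds if and only if $d\le2$ or $r=1$. The same is true with ``stably trivial'' in place of ``trivial''. For all $d\ge3$, $r\ge2$ the group in the counterexample can be taken to be $\mathrm{SL}_2$.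
\end{theorem}

\subsection{Where the bundles come from}
On a cone $V/\!\!/G$ there are no nontrivial line bundles, but there may be some on a divisor. In $X=\operatorname{Spec}A$ the divisor $w=0$ is $y^2=x^3$, a cuspidal curve times a line. It is not normal, and it carries nontrivial line bundles $L_\lambda$ (Section~\ref{sec:cusp}). As an $A$-module, $L_\lambda$ is generated by two elements and has projective dimension $1$, so the kernel $P_\lambda$ of $A^2\to L_\lambda$ is a rank $2$ bundle on $X$. The difficulty is to show that $P_\lambda$ is not stably trivial, and this takes up most of the paper. The method is first seen in Section~\ref{sec:cusp}, where it detects $L_\lambda$ itself.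

\subsection{Conventions and facts used}\label{sec:facts}
Rings are commutative $\mathbb C$-algebras, and ring maps are $\mathbb C$-linear. The group $K_0(R)$ is generated by the isomorphism classes of finitely generated projective $R$-modules, with $[P\oplus Q]=[P]+[Q]$. An \emph{invertible} module is a finitely generated projective module of rank $1$; a surjection between invertible modules is an isomorphism, since it splits and its kernel is projective of rank $0$.

We write $E_{ij}$ for the matrix units and $e_{ij}(f)=1+fE_{ij}$, $i\ne j$, for elementary matrices. In $GL(R)=\bigcup_nGL_n(R)$ the $e_{ij}(f)$ generate the commutator subgroup $E(R)$; one puts $K_1(R)=GL(R)/E(R)$ and $SK_1(R)=SL(R)/E(R)$. The determinant gives $K_1(R)=R^*\times SK_1(R)$, and block sums of matrices become products in $K_1(R)$. The Steinberg group $\mathrm{St}(R)$ has generators $x_{ij}(f)$ ($i\ne j$, $f\in R$) and relations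
\begin{align}
x_{ij}(f)\,x_{ij}(h)&=x_{ij}(f+h),\label{st1}\\
[x_{ij}(f),x_{jl}(h)]&=x_{il}(fh)\quad(i\ne l),\label{st2}\\
[x_{ij}(f),x_{kl}(h)]&=1\quad(j\ne k,\ i\neq l).\label{st3}
\end{align}
Milnor's $K_2(R)$ is the kernel of $\mathrm{St}(R)\to E(R)$, $x_{ij}(f)\mapsto e_{ij}(f)$. For Theorem~\ref{thm:main} we use two theorems.
\begin{itemize}
\item[(Q)] (Quillen) For $S$ regular noetherian, $K_i(S)\to K_i(S[t])$ is an isomorphism. We need $i=1,2$, where Quillen's groups agree naturally with the groups just defined. Thus for a polynomial ring $S$ over $\mathbb C$ we have $K_1(S)=K_1(\mathbb C)=\mathbb C^*$ via the determinant, so $SL(S)=E(S)$; and $K_2(\mathbb C)\to K_2(S)$ is surjective.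
\item[(QS)] (Quillen--Suslin) Finitely generated projective modules over polynomial rings over $\mathbb C$ are free.
\end{itemize}

\section{Line bundles on the cuspidal cylinder}\label{sec:cusp}

Let $D=\mathbb C[x,y,z]/(y^2-x^3)$. Putting $x=t^2$, $y=t^3$ identifies $D$ with
\[
\mathbb C[t^2,t^3,z]=\{g\in\mathbb C[t,z]:\ g_t(0,z)=0\},
\]
where $g_t=\partial g/\partial t$. For $\lambda\in\mathbb C$ define
\[
L_\lambda=\{g\in\mathbb C[t,z]:\ g_t(0,z)=\lambda\,g(0,z)\}=\mathbb C[z](1+\lambda t)+t^2\,\mathbb C[t,z].
\]
By the product rule this is a $D$-submodule of $\mathbb C[t,z]$. Put $e_1=1+\lambda t$, $e_2=t^2$.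

\begin{lemma}\label{lem:L}
\begin{itemize}
\item[(a)] $L_\lambda$ is generated over $D$ by $e_1,e_2$, and $e_2\in xL_\lambda+yL_\lambda$.
\item[(b)] $L_\lambda L_{-\lambda}=D$. So $L_\lambda$ is an invertible $D$-module.
\item[(c)] Let $D\to R$ be a ring map that extends to $\mathbb C[t,z]\to R$, and let $\tau\in R$ be the image of $t$. Then there is an isomorphism $L_\lambda\otimes_DR\cong R$ with $e_1\mapsto1+\lambda\tau$, $e_2\mapsto\tau^2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $De_2$ contains $t^n\mathbb C[z]$ for $n=2$ and all $n\ge4$, and $t^3=ye_1-\lambda xe_2$. Next,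
\[
xe_1-\lambda ye_1+\lambda^2xe_2=(t^2+\lambda t^3)-(\lambda t^3+\lambda^2t^4)+\lambda^2t^4=e_2 .
\]

(b) If $g\in L_\lambda$, $h\in L_{-\lambda}$, then $(gh)_t(0,z)=(\lambda-\lambda)g(0,z)h(0,z)=0$, so $L_\lambda L_{-\lambda}\subset D$. The product contains $(1+\lambda t)(1-\lambda t)=1-\lambda^2t^2$ and $(1+\lambda t)t^2+t^2(1-\lambda t)=2t^2$, hence $1$.

(c) The composite $L_\lambda\subset\mathbb C[t,z]\to R$ is $D$-linear and induces an $R$-linear map $L_\lambda\otimes_DR\to R$ with the stated values. It is onto because $(1+\lambda\tau)(1-\lambda\tau)+\lambda^2\tau^2=1$. Being a surjection of invertible modules, it is an isomorphism.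
\end{proof}

\paragraph{The method in its smallest case.} Why is $L_\lambda$ nontrivial for $\lambda\neq0$? The normalization $\operatorname{Spec}\mathbb C[t,z]\to\operatorname{Spec}D$ maps the double line $t^2=0$ to the line $x=y=0$. So there is a commutative square of rings
\[
\begin{array}{ccc}
D&\longrightarrow&\mathbb C[t,z]\\
\downarrow&&\downarrow\\
\mathbb C[z]&\longrightarrow&\mathbb C[t,z]/(t^2)
\end{array}
\qquad(x,y\mapsto0\ \text{in}\ \mathbb C[z]).
\]
An invertible $D$-module $L$ becomes free over $\mathbb C[t,z]$ and over $\mathbb C[z]$, by (QS). Choose a basis in each; over $\mathbb C[t,z]/(t^2)$ the second is a unit times the first. Changing the bases multiplies this unit by elements of $\mathbb C[t,z]^*=\mathbb C^*$ and $\mathbb C[z]^*=\mathbb C^*$, so its logarithmic derivative in $t$ at $t=0$ depends only on the isomorphism class of $L$, and is $0$ for $L=D$.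

For $L=L_\lambda$, Lemma~\ref{lem:L}(c) identifies $L_\lambda\otimes_D\mathbb C[t,z]$ with $\mathbb C[t,z]$, with basis $1$. Over $\mathbb C[z]$ we have $e_2\mapsto0$ by Lemma~\ref{lem:L}(a), so $e_1$ generates the invertible module $L_\lambda\otimes_D\mathbb C[z]$ and is a basis. Over $\mathbb C[t,z]/(t^2)$ it equals $(1+\lambda t)\cdot1$, with logarithmic derivative $\lambda$ at $t=0$. So $L_\lambda$ is free only if $\lambda=0$.

We shall treat the bundles $P_\lambda$ on the threefold $X$ in the same way:
\begin{itemize}
\item[(i)] find a map from an affine space to $X$ that contracts a surface $\Sigma$ to a line;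
\item[(ii)] a bundle on $X$ becomes trivial both on the affine space and on the line; over $\Sigma$, compare the two trivializations;
\item[(iii)] find an invariant of the resulting matrix that does not depend on the choice of the two trivializations.
\end{itemize}
In (iii) the determinant will be useless, as units on $\Sigma$ will be constant. We need a substitute for the logarithmic derivative in $SL/E$.

\section{The quotient}\label{sec:quotient}

Let $W=S^3(\mathbb C^2)^*$ be the space of binary cubics
\[
\varphi=a_0X^3+3a_1X^2Y+3a_2XY^2+a_3Y^3,\qquad (g\varphi)(\zeta)=\varphi(g^{-1}\zeta)\quad(\zeta\in\mathbb C^2),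
\]
let $V=\mathbb C^2\oplus W$, and let $U=\left\{\left(\begin{smallmatrix}1&\tau\\0&1\end{smallmatrix}\right)\right\}\subset G=\mathrm{SL}_2$ be the stabilizer of $e_1\in\mathbb C^2$ (in this section only, $e_1$ is a basis vector of $\mathbb C^2$). We first reduce to the invariants of $U$ on $W$ and then compute these.

\begin{lemma}\label{lem:transfer}
Restriction $F\mapsto F(e_1,\cdot)$ is an isomorphism $\mathbb C[V]^G\cong\mathbb C[W]^U$.
\end{lemma}
\begin{proof}
If $F$ is $G$-invariant, then $F(e_1,\cdot)$ is $U$-invariant, since $U$ fixes $e_1$. The map is injective because $G$ is transitive on $\mathbb C^2\setminus0$. Let $f\in\mathbb C[W]^U$. Put $F(ge_1,\varphi)=f(g^{-1}\varphi)$ on $(\mathbb C^2\setminus0)\times W$. This is well defined, since replacing $g$ by $gu$ with $u\in U$ does not change $f(g^{-1}\varphi)$, and it is $G$-invariant. It is regular, since $g\mapsto ge_1$ has the regular sections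
\[
(\zeta_1,\zeta_2)\mapsto\begin{pmatrix}\zeta_1&0\\\zeta_2&\zeta_1^{-1}\end{pmatrix}\ (\zeta_1\ne0),\qquad
(\zeta_1,\zeta_2)\mapsto\begin{pmatrix}\zeta_1&-\zeta_2^{-1}\\\zeta_2&0\end{pmatrix}\ (\zeta_2\neq0).
\]
As $\{0\}\times W$ has codimension $2$ in $V$, $F$ extends to a regular function on $V$, which is again $G$-invariant, and $F(e_1,\cdot)=f$.
\end{proof}

The element of $U$ with parameter $\tau$ substitutes $X\mapsto X-\tau Y$, so it sends $(a_0,a_1,a_2,a_3)$ to
\[
(a_0,\ a_1-\tau a_0,\ a_2-2\tau a_1+\tau^2a_0,\ a_3-3\tau a_2+3\tau^2a_1-\tau^3a_0).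
\]

\begin{proposition}\label{prop:ring}
$\mathbb C[W]^U=\mathbb C[a_0,p,q,\Delta]$, where
\[
p=a_0a_2-a_1^2,\quad q=a_0^2a_3-3a_0a_1a_2+2a_1^3,\quad
\Delta=a_0^2a_3^2-6a_0a_1a_2a_3+4a_0a_2^3+4a_1^3a_3-3a_1^2a_2^2,
\]
and the ideal of relations is generated by $q^2+4p^3=a_0^2\Delta$. Consequently $\mathbb C[V]^G\cong A$.
\end{proposition}

\begin{proof}
\emph{After inverting $a_0$.} On $\{a_0\ne0\}$ each $U$-orbit meets the slice $\{a_1=0\}$ exactly once, for $\tau=a_1/a_0$, and $\{a_0\neq0\}\cong U\times\{a_1=0,\,a_0\ne0\}$. So the invariants in $\mathbb C[W]_{a_0}$ are the regular functions on the slice, pulled back by the projection to it. Substituting $\tau=a_1/a_0$ shows that the coordinates of the slice pull back to $a_0$, $p/a_0$ and $q/a_0^2$. So $p,q$ are invariant, $a_0,p,q$ are algebraically independent, and $(\mathbb C[W]_{a_0})^U=\mathbb C[a_0^{\pm1},p,q]$.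

\emph{The relation.} We have
\begin{align*}
q^2&=a_0^4a_3^2+9a_0^2a_1^2a_2^2+4a_1^6-6a_0^3a_1a_2a_3+4a_0^2a_1^3a_3-12a_0a_1^4a_2,\\
4p^3&=4a_0^3a_2^3-12a_0^2a_1^2a_2^2+12a_0a_1^4a_2-4a_1^6,
\end{align*}
and the sum is $a_0^2\Delta$. Hence $\Delta$ is invariant and $A':=\mathbb C[a_0,p,q,\Delta]\subset\mathbb C[W]^U$. The polynomial $Q^2+4P^3-a_0^2Z$ is irreducible, being linear in $Z$ with coprime coefficients. So $\mathbb C[a_0,P,Q,Z]/(Q^2+4P^3-a_0^2Z)\to A'$ is a surjection of $3$-dimensional domains, hence an isomorphism.

\emph{Removing denominators.} We claim that $a_0\mathbb C[W]\cap A'=a_0A'$, i.e.\ that the map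
\begin{gather*}
A'/a_0A'=\mathbb C[P,Q,Z]/(Q^2+4P^3)\ \longrightarrow\ \mathbb C[W]/a_0\mathbb C[W]=\mathbb C[a_1,a_2,a_3],\\
P\mapsto-a_1^2,\qquad Q\mapsto2a_1^3,\qquad Z\mapsto4a_1^3a_3-3a_1^2a_2^2
\end{gather*}
is injective. Elements of the source can be written uniquely as $\sum_i\big(f_i(P)+Q\,h_i(P)\big)Z^i$. The coefficients map injectively to $\mathbb C[a_1]$, as $f_i$ and $Qh_i$ give the even and odd parts, and the image of $Z$ is transcendental over $\mathbb C(a_1)$. This proves the claim.

If $F\in\mathbb C[W]^U$, then $a_0^kF\in A'$ for some $k\ge0$ by the first step. If $k\ge1$, then $a_0^kF\in a_0\mathbb C[W]\cap A'=a_0A'$, so $a_0^{k-1}F\in A'$. Repeating this, we get $F\in A'$.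

Finally, $w=a_0$, $y=q$, $z=\Delta$, $x=-4^{1/3}p$ turn the relation into $y^2=x^3+zw^2$; now use Lemma~\ref{lem:transfer}.
\end{proof}

On $V$ the invariant $w$ is the value $\varphi(\zeta)$ of the cubic $\varphi$ at the vector $\zeta$, since this is $G$-invariant and equals $a_0$ at $\zeta=e_1$. From now on, until the end of Section~\ref{sec:delta}, $A$ is the ring of Theorem~\ref{thm:main} and $X=\operatorname{Spec}A$. By the partial derivatives $-3x^2,2y,-w^2,-2zw$ of its equation, $X$ is singular exactly along the line $x=y=w=0$.

\section{The bundles $P_\lambda$}\label{sec:P}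

Since $A$ is a domain, $w$ is a nonzerodivisor, and $A/wA=D$ is the ring of Section~\ref{sec:cusp}. For $\lambda\in\mathbb C$ define
\[
P_\lambda=\ker\big((e_1,e_2):A^2\to L_\lambda\big),
\]
where the map is onto by Lemma~\ref{lem:L}(a).

\begin{lemma}\label{lem:P}
\begin{itemize}
\item[(a)] $P_\lambda$ is a finitely generated projective $A$-module of rank $2$.
\item[(b)] Let $A\to B$ be a ring map such that $w$ is a nonzerodivisor on $B$. Then, naturally in $B$,
\begin{equation}\label{eq:basechange}
P_\lambda\otimes_AB=\ker\big((e_1,e_2):B^2\to L_\lambda\otimes_DB/wB\big)\subset B^2 .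
\end{equation}
\end{itemize}
\end{lemma}
\begin{proof}
The resolution $0\to A\xrightarrow{\,w\,}A\to D\to0$ shows that $D$ has projective dimension $1$ over $A$ and that, for $B$ as in (b), $\mathrm{Tor}_1^A(D,B)=\ker(w:B\to B)=0$. By Lemma~\ref{lem:L}(b), $L_\lambda$ is a direct summand of some $D^n$. So it has projective dimension at most $1$ over $A$, and $\mathrm{Tor}_1^A(L_\lambda,B)=0$. The first fact gives (a); the rank is $2$ because $L_\lambda$ is torsion. By the second, $0\to P_\lambda\to A^2\to L_\lambda\to0$ stays exact after tensoring with $B$, and $L_\lambda\otimes_AB=L_\lambda\otimes_DB/wB$.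
\end{proof}

\section{Comparison over a Whitney umbrella}\label{sec:square}

\subsection{The square}
The modules $L_\lambda$ become trivial once $t=y/x$ is adjoined to $D$. So let us adjoin $v=y/x$ to $A$. Dividing $y^2=x^3+zw^2$ by $x^2$ gives $v^2=x+\frac{z}{x^2}w^2$. If we adjoin $s=z/x^2$ as well, then everything is a polynomial in $v,w,s$, namely $x=v^2-sw^2$, $y=xv$, $z=sx^2$. This suggests the ring map
\[
A\to B_1:=\mathbb C[v,w,s],\qquad x\mapsto\xi,\quad y\mapsto\xi v,\quad z\mapsto s\xi^2,\quad w\mapsto w,\qquad \xi:=v^2-sw^2 .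
\]
It is well defined since $\xi^2v^2-\xi^3-s\xi^2w^2=\xi^2(v^2-\xi-sw^2)=0$. The corresponding morphism $\psi:\mathbb A^3\to X$ is an isomorphism over $x\ne0$, with inverse $v=y/x$, $s=z/x^2$. It contracts the surface $\Sigma=\{\xi=0\}$, a \emph{Whitney umbrella}, to the line $C=\{x=y=z=0\}\cong\mathbb A^1$; in fact $\psi^{-1}(C)=\Sigma$. With $T=B_1/(\xi)=\mathbb C[v,w,s]/(v^2-sw^2)$ we have the commutative square
\begin{equation}\label{eq:square}
\begin{array}{ccc}
A&\longrightarrow&B_1=\mathbb C[v,w,s]\\
\downarrow&&\downarrow\\
B_2:=\mathbb C[w]&\longrightarrow&T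
\end{array}
\qquad (x,y,z\mapsto0\ \text{in}\ B_2).
\end{equation}
It replaces the square of Section~\ref{sec:cusp}, with the umbrella in the role of the double line.

The umbrella is parametrized by the plane: let $S=\mathbb C[u,w]$ and
\begin{equation}\label{eq:norm}
T\to S,\qquad v\mapsto uw,\quad w\mapsto w,\quad s\mapsto u^2 .
\end{equation}

\begin{lemma}\label{lem:T}
The map \eqref{eq:norm} is well defined and injective, with image $\mathbb C[w,uw,u^2]$. Hence $T$ is a domain, $T^*=\mathbb C^*$, and $w$ is a nonzerodivisor on $B_1$, $B_2$ and $T$.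
\end{lemma}
\begin{proof}
It is well defined as $(uw)^2=u^2w^2$. Elements of $T$ are uniquely of the form $f+vh$ with $f,h\in\mathbb C[w,s]$, and $f+vh$ maps to $f(w,u^2)+uw\,h(w,u^2)$, whose even and odd parts in $u$ determine $f$ and $h$. The rest follows, as $S$ is a domain with $S^*=\mathbb C^*$.
\end{proof}

\subsection{The transition class}
Let $P$ be a finitely generated projective $A$-module; its rank $r$ is constant since $A$ is a domain. By (QS), $P\otimes_AB_1$ and $P\otimes_AB_2$ are free. Choose bases $b_1$, $b_2$, written as rows. By \eqref{eq:square} both give bases of $P\otimes_AT$, so $b_2=b_1g_P$ with $g_P\in GL_r(T)$. Replacing $b_1,b_2$ by $b_1\alpha,b_2\beta$ with $\alpha\in GL_r(B_1)$, $\beta\in GL_r(B_2)$ replaces $g_P$ by $\alpha^{-1}g_P\beta$. By (Q), $K_1(B_1)=K_1(B_2)=\mathbb C^*$. So the class of $g_P$ in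
\[
K_1(T)/\mathbb C^*=K_1(T)/T^*=SK_1(T)
\]
depends only on the isomorphism class of $P$. It is additive for direct sums and trivial for $P=A$. This gives a homomorphism
\[
\gamma:K_0(A)\to SK_1(T),\qquad\gamma([A])=0 ,
\]
and $\gamma([P])$ is the class of $g_P$ whenever $\det g_P=1$.

\begin{proposition}\label{prop:g}
$\gamma([P_\lambda])$ is the class of
\[
g_\lambda=\begin{pmatrix}1+\lambda v&sw\\-\lambda^2w&1-\lambda v\end{pmatrix}\in SL_2(T).
\]
\end{proposition}
\begin{proof}
We use \eqref{eq:basechange} for $B=B_1,B_2,T$; elements of $B^2$ are treated as columns. Put $\Theta=\left(\begin{smallmatrix}w&0\\0&1\end{smallmatrix}\right)$.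

\emph{Over $B_1$.} Modulo $w$ we have $\xi=v^2$. So $D\to B_1/wB_1=\mathbb C[v,s]$ sends $x,y,z$ to $v^2,v^3,sv^4$, and it extends to $\mathbb C[t,z]$ by $t\mapsto v$, $z\mapsto sv^4$. By Lemma~\ref{lem:L}(c),
\[
P_\lambda\otimes_A B_1=\{(r_1,r_2)\in B_1^2:\ (1+\lambda v)r_1+v^2r_2\in wB_1\}.
\]
Complete the row $(1+\lambda v,\,v^2)$ to
\[
N=\begin{pmatrix}1+\lambda v&v^2\\-\lambda^2&1-\lambda v\end{pmatrix}\in SL_2(B_1).
\]
Then the condition on $(r_1,r_2)$ says that $N\left(\begin{smallmatrix}r_1\\r_2\end{smallmatrix}\right)\in\Theta B_1^2$, so the columns of $N^{-1}\Theta$ form a basis of $P_\lambda\otimes_A B_1$.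

\emph{Over $B_2$.} Here $D\to B_2/wB_2=\mathbb C$ sends $x,y,z$ to $0$. The space $L_\lambda\otimes_D\mathbb C$ is one-dimensional, and $e_2\mapsto0$ in it by Lemma~\ref{lem:L}(a), so it is spanned by the image of $e_1$. Hence $P_\lambda\otimes_A B_2=\{(r_1,r_2)\in B_2^2:\ r_1\in wB_2\}$, with basis the columns of $\Theta$.

\emph{Over $T$.} By naturality in \eqref{eq:basechange}, the columns of $N^{-1}\Theta$ and those of $\Theta$ are bases of $P_\lambda\otimes_A T\subset T^2$. As $v^2=sw^2$ in $T$,
\[
N\Theta=\begin{pmatrix}(1+\lambda v)w&sw^2\\-\lambda^2w&1-\lambda v\end{pmatrix}=\Theta g_\lambda,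
\qquad\text{i.e.}\qquad \Theta=(N^{-1}\Theta)\,g_\lambda .
\]
Finally $\det g_\lambda=1-\lambda^2v^2+\lambda^2sw^2=1$.
\end{proof}

It remains to show that $g_\lambda$, viewed in $SL(T)$, is not in $E(T)$ for $\lambda\ne0$, and more precisely to find a homomorphism $SK_1(T)\to\mathbb C$ that takes the value $2\lambda$ on $g_\lambda$.

\section{A homomorphism on $SK_1$ of the umbrella}\label{sec:delta}

\subsection{What to look for}\label{sec:hand}
We identify $T$ with the subring $\mathbb C[w,uw,u^2]$ of $S$ when this is convenient. For $g\in SL(T)$ let $\tilde g\in SL(S)$ be its image. Over $S$ the matrix of Proposition~\ref{prop:g} is a product of elementary matrices: for $\lambda\ne0$, with $\mu=u/\lambda$ and $\nu=\lambda^2w$,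
\begin{equation}\label{eq:factor}
e_{12}(-\mu)\,e_{21}(-\nu)\,e_{12}(\mu)=\begin{pmatrix}1+\mu\nu&-\mu\\-\nu&1\end{pmatrix}\begin{pmatrix}1&\mu\\0&1\end{pmatrix}=\begin{pmatrix}1+\mu\nu&\mu^2\nu\\-\nu&1-\mu\nu\end{pmatrix}=\tilde g_\lambda ,
\end{equation}
since $\mu\nu=\lambda uw$ and $\mu^2\nu=u^2w$. But $\mu\notin T$. How do the functions in $T$ differ from those in $S$? The map $(u,w)\mapsto(uw,w,u^2)$ is not an immersion at the origin, which lies over the pinch point of $\Sigma$. Indeed
\begin{equation}\label{eq:pinch}
d(uw)=u\,dw+w\,du,\qquad d(u^2)=2u\,du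
\end{equation}
vanish there, so the differentials at the origin of all functions in $T$ are multiples of $dw$. For two such functions $\theta,\theta'$ the form $d\theta\wedge d\theta'$ vanishes at the origin. To detect $\mu$, one should therefore look for a second-order term. Given a product $\prod_ke_{i_kj_k}(f_k)$ with all $f_k(0,0)=0$, consider
\begin{equation}\label{eq:naive}
\sum_{k<l}\mathrm{tr}(E_{i_kj_k}E_{i_lj_l})\;(df_k\wedge df_l)(0,0).
\end{equation}
This is $0$ if all $f_k$ lie in $T$. For \eqref{eq:factor} the three pairs $(1,2),(2,3),(1,3)$ contribute the values at the origin of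
\[
(-d\mu)\wedge(-d\nu),\qquad(-d\nu)\wedge d\mu,\qquad0,
\]
and the sum is $2\,d\mu\wedge d\nu=2\lambda\,du\wedge dw$.

Two things are missing: a proof that \eqref{eq:naive} depends only on the product and not on the factorization, and a definition without the condition $f_k(0,0)=0$. To supply both, we look for a function $\varepsilon$ on $SL(S)$ that vanishes on elementary matrices and whose deviation from additivity is given by a formula that makes sense over any ring. The formula is the next object; that $\varepsilon$ exists over $S$ is due to (Q) for $K_2$.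

\subsection{The cocycle}
For a commutative $\mathbb C$-algebra $B$ let $\Omega^\bullet_B$ be the K\"ahler forms of $B$ over $\mathbb C$. For matrices $\alpha,\beta$ of $1$-forms, $\mathrm{tr}(\alpha\beta)=\sum_{i,j}\alpha_{ij}\wedge\beta_{ji}$. For $g,h\in GL(B)$ put
\[
c(g,h)=\mathrm{tr}\big(g^{-1}dg\wedge dh\,h^{-1}\big)\in\Omega^2_B .
\]

\begin{remark}
The differential of $c$ measures the failure of the $3$-form $\omega(g)=\mathrm{tr}\big((g^{-1}dg)^3\big)$ to be additive. Put $\alpha=g^{-1}dg$ and $\beta=dh\,h^{-1}$. Then $(gh)^{-1}d(gh)=h^{-1}(\alpha+\beta)h$, $d\alpha=-\alpha^2$ and $d\beta=\beta^2$, so $\omega(gh)-\omega(g)-\omega(h)=3\,\mathrm{tr}(\alpha^2\beta+\alpha\beta^2)=-3\,d\,c(g,h)$. This is not needed below.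
\end{remark}

\begin{lemma}\label{lem:cocycle}
For $g_1,g_2,g_3\in GL(B)$,
\[
c(g_2,g_3)-c(g_1g_2,g_3)+c(g_1,g_2g_3)-c(g_1,g_2)=0 .
\]
Hence $\widehat G(B)=\Omega^2_B\times GL(B)$ with $(\eta,g)(\eta',h)=(\eta+\eta'+c(g,h),\,gh)$ is a group, natural in $B$.
\end{lemma}
\begin{proof}
Put $\alpha_i=g_i^{-1}dg_i$ and $\beta_i=dg_i\,g_i^{-1}$. By the product rule
\[
(g_1g_2)^{-1}d(g_1g_2)=g_2^{-1}\alpha_1g_2+\alpha_2,\qquad d(g_2g_3)(g_2g_3)^{-1}=\beta_2+g_2\beta_3g_2^{-1}.
\]
So the left-hand side is
\[
\mathrm{tr}(\alpha_2\beta_3)-\mathrm{tr}(g_2^{-1}\alpha_1g_2\beta_3)-\mathrm{tr}(\alpha_2\beta_3)+\mathrm{tr}(\alpha_1\beta_2)+\mathrm{tr}(\alpha_1g_2\beta_3g_2^{-1})-\mathrm{tr}(\alpha_1\beta_2),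
\]
which is $0$, because the matrix of functions $g_2^{-1}$ may be moved cyclically under the trace. The identity says that the multiplication on $\widehat G(B)$ is associative. As $c(1,g)=c(g,1)=0$, the unit is $(0,1)$. The identity for $(g,g^{-1},g)$ gives $c(g^{-1},g)=c(g,g^{-1})$, so $(-\eta-c(g,g^{-1}),g^{-1})$ is a two-sided inverse of $(\eta,g)$.
\end{proof}

\begin{lemma}\label{lem:Phi}
There is a homomorphism $\Phi_B:\mathrm{St}(B)\to\widehat G(B)$, natural in $B$, with $\Phi_B(x_{ij}(f))=(0,e_{ij}(f))$.
\end{lemma}
\begin{proof}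
For a total order $\prec$ on a finite set of indices let $U_\prec$ be the group of unipotent matrices whose nonzero off-diagonal entries are at positions $(i,j)$ with $i\prec j$. For $g,h\in U_\prec$ the matrices $g^{-1}dg$ and $dh\,h^{-1}$ are strictly triangular for $\prec$, hence so is their product, and $c(g,h)=0$. Thus $g\mapsto(0,g)$ is a homomorphism on $U_\prec$. The Steinberg relations hold for elementary matrices. So it suffices that for each relation all elementary matrices in it lie in one $U_\prec$. For \eqref{st1} take $i\prec j$, and for \eqref{st2} take $i\prec j\prec l$. For \eqref{st3} we need an order with $i\prec j$ and $k\prec l$. It exists unless the arrows $i\to j$, $k\to l$ form a directed cycle; this would require $j=k$ and $l=i$, which is excluded. Naturality is clear on generators.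
\end{proof}

\subsection{The function $\varepsilon$ over the plane}
\begin{proposition}\label{prop:eps}
For $S=\mathbb C[u,w]$ there is a function $\varepsilon:SL(S)\to\Omega^2_S$ with
\begin{equation}\label{eq:eps}
\varepsilon(gh)=\varepsilon(g)+\varepsilon(h)+c(g,h),\qquad\varepsilon(e_{ij}(f))=0 .
\end{equation}
\end{proposition}
\begin{proof}
Let $\kappa\in K_2(S)$. By (Q), $\kappa$ is the image of some $\kappa_0\in K_2(\mathbb C)$. Now $\Phi_{\mathbb C}(\kappa_0)=(\eta,1)$ with $\eta\in\Omega^2_{\mathbb C}=0$ (the forms are over $\mathbb C$), so $\Phi_S(\kappa)=(0,1)$ by naturality. Hence $\Phi_S$ factors through $\mathrm{St}(S)/K_2(S)=E(S)$, which is $SL(S)$ by (Q). The resulting homomorphism $SL(S)\to\widehat G(S)$ has the form $g\mapsto(\varepsilon(g),g)$, and \eqref{eq:eps} says that it is a homomorphism with $e_{ij}(f)\mapsto(0,e_{ij}(f))$.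
\end{proof}

Let $\mathrm{ev}:\Omega^2_S\to\mathbb C$ be $f\,du\wedge dw\mapsto f(0,0)$. The next lemma shows that \eqref{eq:naive} is independent of the factorization.

\begin{lemma}\label{lem:quadratic}
Let $g=\prod_{k=1}^ne_{i_kj_k}(f_k)$ with $f_k\in S$ and $f_k(0,0)=0$. Then
\[
\mathrm{ev}\,\varepsilon(g)=\sum_{k<l}\mathrm{tr}(E_{i_kj_k}E_{i_lj_l})\,\mathrm{ev}(df_k\wedge df_l).
\]
\end{lemma}
\begin{proof}
By \eqref{eq:eps} and induction on $n$, $\varepsilon(g)=\sum_{l=2}^nc(h_l,e_{i_lj_l}(f_l))$ with $h_l=\prod_{k<l}e_{i_kj_k}(f_k)$. At the origin all factors are the identity matrix, so there $h_l^{-1}dh_l=\sum_{k<l}E_{i_kj_k}\,df_k$ by the product rule. Moreover $de_{ij}(f)\,e_{ij}(f)^{-1}=E_{ij}\,df$, as $E_{ij}^2=0$. Insert both into the definition of $c$.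
\end{proof}

\subsection{Descent to the umbrella}
\begin{proposition}\label{prop:delta}
The map $\delta:SL(T)\to\mathbb C$, $\delta(g)=\mathrm{ev}\big(\varepsilon(\tilde g)\big)$, is a homomorphism that kills $E(T)$. So it induces a homomorphism $\delta:SK_1(T)\to\mathbb C$. For all $\lambda\in\mathbb C$ we have $\delta(g_\lambda)=2\lambda$.
\end{proposition}
\begin{proof}
First, $\mathrm{ev}$ vanishes on the image of $\Omega^2_T\to\Omega^2_S$. This image is spanned by the forms $f\,d\theta\wedge d\theta'$ with $f,\theta,\theta'\in\mathbb C[w,uw,u^2]$. By \eqref{eq:pinch} and the chain rule, $d\theta,d\theta'\in\mathbb C\,dw+(u,w)\Omega^1_S$, so $d\theta\wedge d\theta'\in(u,w)\Omega^2_S$.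

For $g,h\in SL(T)$, $c(\tilde g,\tilde h)$ is the image of $c(g,h)\in\Omega^2_T$, so $\mathrm{ev}\,c(\tilde g,\tilde h)=0$. Now \eqref{eq:eps} shows that $\delta$ is a homomorphism and that $\delta(e_{ij}(f))=0$ for $f\in T$.

For $\lambda\ne0$, Lemma~\ref{lem:quadratic} applies to the factorization \eqref{eq:factor}, and the sum was computed in Section~\ref{sec:hand}: $\delta(g_\lambda)=\mathrm{ev}(2\lambda\,du\wedge dw)=2\lambda$. For $\lambda=0$, $g_0=e_{12}(sw)\in E(T)$, so $\delta(g_0)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]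
The invariant ring is Proposition~\ref{prop:ring}, and $P_\lambda$ is projective of rank $2$ by Lemma~\ref{lem:P}. Put $\rho=\delta\circ\gamma:K_0(A)\to\mathbb C$. Then $\rho([A])=0$, and $\rho([P_\lambda])=\delta(g_\lambda)=2\lambda$ by Propositions~\ref{prop:g} and~\ref{prop:delta}. If $P_\lambda\oplus A^m\cong P_{\lambda'}\oplus A^m$, applying $\rho$ gives $2\lambda=2\lambda'$. If $P_\lambda\oplus A^m\cong A^{m+2}$, it gives $\lambda=0$.
\end{proof}

\section{Dimension and rank}\label{sec:table}

We now prove Theorem~\ref{thm:table}. Except in Section~\ref{sec:dim3}, let $A=\mathbb C[V]^G$ with $G$ and $V$ arbitrary, and $d=\dim A$. This is a finitely generated normal graded domain $A=\bigoplus_{n\ge0}A_n$ with $A_0=\mathbb C$.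

\subsection{Rank one}\label{sec:rank1}
We show that $\mathrm{Pic}\,A=0$. The idea is to contract the cone to its vertex, which requires that $\mathrm{Pic}$ does not see the contraction parameter.

\emph{$\mathrm{Pic}\,A\to\mathrm{Pic}\,A[\tau]$ is an isomorphism.} It is injective, with left inverse given by $\tau\mapsto0$. Since $A$ is normal, $I\mapsto I[\tau]$ induces an isomorphism $\mathrm{Cl}(A)=\mathrm{Cl}(A[\tau])$. So an invertible $A[\tau]$-module is isomorphic to $I[\tau]$ for a divisorial ideal $I$ of $A$. Then $I\cong I[\tau]/\tau I[\tau]$ is invertible over $A$, and surjectivity follows.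

Consequently $\tau\mapsto0$ and $\tau\mapsto1$ induce the same map $\mathrm{Pic}\,A[\tau]\to\mathrm{Pic}\,A$, namely the inverse of this isomorphism. Compose them with the map induced by $A\to A[\tau]$, $f\mapsto f\tau^n$ for $f\in A_n$. At $\tau=1$ we get the identity of $\mathrm{Pic}\,A$. At $\tau=0$ we get a map that factors through $\mathrm{Pic}\,A_0=\mathrm{Pic}\,\mathbb C=0$. Hence $\mathrm{Pic}\,A=0$.

Normality cannot be dropped here: the ring $D$ of Section~\ref{sec:cusp} is a graded domain with degree-zero part $\mathbb C$ (give $t$ and $z$ degree $1$), but $L_\lambda$ is not free for $\lambda\ne0$.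

\subsection{Dimension at least three, rank at least two}\label{sec:dim3}
Let $A$ and $V$ be as in Theorem~\ref{thm:main}, and let $\mathrm{SL}_2$ act on $V\oplus\mathbb C^{d-3}$, trivially on the second summand. The ring of invariants is $A[x_1,\dots,x_{d-3}]$, of dimension $d$. The module $(P_1\oplus A^{r-2})\otimes_AA[x_1,\dots,x_{d-3}]$ has rank $r$. It is not stably free, since setting all $x_i=0$ would make $P_1\oplus A^{r-2}$ stably free, but $\rho([P_1\oplus A^{r-2}])=2\ne0$.

\subsection{Dimension at most one}
If $d=0$, then the domain $A$ is a finite extension field of $\mathbb C$, so $A=\mathbb C$. If $d=1$, then $A$ is normal, hence regular. So $\mathfrak m/\mathfrak m^2$ is one-dimensional for $\mathfrak m=\bigoplus_{n>0}A_n$. A homogeneous element $t\in\mathfrak m$ whose class spans it generates the algebra $A$, by induction on the degree, and $A\cong\mathbb C[t]$ because $\dim A=1$. In both cases finitely generated projective modules are free.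

\subsection{Dimension two}
Rank $1$ was treated in Section~\ref{sec:rank1}. For rank $r\ge2$ we use two theorems.
\begin{itemize}
\item (Gurjar \cite{Gurjar}) If a reductive group $G$ acts linearly on $V$ and $\dim V/\!\!/G=2$, then $V/\!\!/G\cong\mathbb C^2/\Gamma$ with $\Gamma\subset GL_2(\mathbb C)$ finite.
\item (Suslin \cite{Suslin}) Over an affine algebra of dimension $d$ over an algebraically closed field, projective modules of rank at least $d$ are cancellative.
\end{itemize}
By the second theorem it suffices to show that projective modules of rank $r\ge2$ are stably free. Up to free summands and points, such a module is built from line bundles, which are trivial. The points are removed with the first theorem: every point of $\mathbb C^2\setminus0$ lies on an affine line that misses $0$, and this makes the classes of points in $K_0(A)$ vanish.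

Let $Y=V/\!\!/G\cong\mathbb C^2/\Gamma$, and let $o$ be the image of $0\in\mathbb C^2$. Finitely generated modules of finite projective dimension over $A$ have classes in $K_0(A)$, by finite projective resolutions, and these are additive in short exact sequences.

\begin{lemma}\label{lem:points}
$Y\setminus\{o\}$ is smooth, and $[\mathbb C_y]=0$ in $K_0(A)$ for every point $y\neq o$, where $\mathbb C_y$ is the residue field at $y$.
\end{lemma}
\begin{proof}
Let $v\in\mathbb C^2\setminus0$ lie over $y$. The stabilizer $\Gamma_v$ fixes $v$, so in suitable linear coordinates it acts by $\mathrm{diag}(1,\chi)$ with a faithful character $\chi$. It is therefore cyclic, of order $n$ say, and its invariant ring is $\mathbb C[x_1,x_2^n]$, a polynomial ring. As $\mathbb C^2/\Gamma_v\to\mathbb C^2/\Gamma$ is \'etale at the image of $v$, $Y$ is smooth at $y$.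

Let $\ell\subset\mathbb C^2$ be an affine line with $v\in\ell$ and $0\notin\ell$. Since $\mathbb C^2\to Y$ is finite, $M=\mathcal O(\ell)$ is a finitely generated $A$-module. Its support is the image of $\ell$, which does not contain $o$, as only $0$ lies over $o$. So at each maximal ideal of $A$ the localization of $M$ either vanishes or is a module over a regular local ring of dimension $2$, and $M$ has finite projective dimension. The same argument applies to $\mathbb C_y$. Multiplication by a coordinate on $\ell$ that vanishes exactly at $v$ gives an exact sequence $0\to M\to M\to\mathbb C_y\to0$ of $A$-modules. Hence $[\mathbb C_y]=[M]-[M]=0$.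
\end{proof}

Let $P$ be projective of rank $r\ge2$. By Serre's splitting theorem (a projective module of rank larger than the dimension has a free summand of rank $1$), $P\cong P'\oplus A^{r-2}$ with $P'$ of rank $2$.

\emph{A general map $\sigma:P'\to A$.} Let $H\subset\mathrm{Hom}_A(P',A)$ be the $\mathbb C$-linear span of finitely many generators. Then $H$ maps onto each fiber of the rank $2$ bundle defined by $\mathrm{Hom}_A(P',A)$. So $\{(y,\sigma)\in(Y\setminus\{o\})\times H:\sigma(y)=0\}$ is a vector bundle of rank $\dim H-2$ over the smooth surface $Y\setminus\{o\}$; it is smooth and irreducible of dimension $\dim H$. By generic smoothness, its fiber over a general $\sigma\in H$ is smooth of dimension $0$ or empty. This fiber is the zero scheme of $\sigma$ on $Y\setminus\{o\}$. Moreover $\sigma(o)\neq0$ for $\sigma$ outside a subspace of codimension $2$. We conclude that for general $\sigma$ the zero scheme is a finite, possibly empty, reduced set of points $y_1,\dots,y_k\in Y\setminus\{o\}$.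

\emph{The class of $P'$.} Let $J=\sigma(P')$, the ideal of $\{y_1,\dots,y_k\}$. The Koszul complex
\[
0\to\textstyle\bigwedge^2P'\to P'\xrightarrow{\ \sigma\ }J\to0
\]
is exact: at $y_i$ the two components of $\sigma$ generate the maximal ideal of a regular local ring of dimension $2$, so they form a regular sequence, and elsewhere $\sigma$ is locally a split surjection onto $A$. By the rank $1$ case $\bigwedge^2P'\cong A$. As $A/J=\bigoplus_i\mathbb C_{y_i}$, Lemma~\ref{lem:points} gives
\[
[P']=[A]+[J]=2[A]-\sum_i[\mathbb C_{y_i}]=2[A].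
\]
So $P'$, and with it $P$, is stably free. Since $r\ge2=d$, $P$ is free by Suslin's theorem.

\begin{proof}[Proof of Theorem~\ref{thm:table}]
We have shown that all rank $r$ bundles on $d$-dimensional quotients are trivial if $d\le2$ or $r=1$, and that for $d\ge3$, $r\ge2$ there is a $d$-dimensional quotient by $\mathrm{SL}_2$ with a rank $r$ bundle that is not stably trivial. This proves both versions of the statement.
\end{proof}

\begin{thebibliography}{9}
\bibitem{GVB} \emph{G-Vector Bundles And The Linearization Problem}, \url{https://da54b6ee-8535-497a-8098-bc8e3f6f49a1.filesusr.com/ugd/68dc5d_547d3df41a0a4634b8f4835032df2920.pdf}.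
\bibitem{Gurjar} Gurjar, \emph{On a conjecture of C.T.C. Wall}, J. Math. Kyoto Univ. \textbf{31} (1991).
\bibitem{Suslin} Suslin, 1977.
\end{thebibliography}

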